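# Maps with at most $k$ regions at a point: how many regions can touch pairwise?

## 1. Nine squares on a torus

Take the torus $\mathbb R^2/(3\mathbb Z)^2$ and cut it into the nine closed unit squares $Q_{x,y}=[x,x+1]\times[y,y+1]$ with $x,y\in\mathbb Z/3$. Two squares $Q_{x,y}$, $Q_{x',y'}$ have a common point when $x'-x$ and $y'-y$ both lie in $\{-1,0,1\}$. But $\{-1,0,1\}$ is all of $\mathbb Z/3$, so any two of the nine squares have a common point. At a lattice point four squares meet; at every other point at most two do. If squares with a common point must get different colors, nine colors are needed, although no five squares share a point.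

Now the general setting. Let $g\ge 0$ and $k\ge3$ be integers. A map on the closed orientable surface of genus $g$ is a separation of the surface into finitely many connected regions. We take regions to be closed, and say that two regions *touch* if they have a common point. $\mathcal B_{k,g}$ is the class of all maps on the surface of genus $g$ in which any $k+1$ regions have no common point. $\chi(B)$ is the least number of colors for the regions of $B$ such that touching regions get different colors, and $\chi(\mathcal B_{k,g})$ is the least number of colors that suffices for every map in the class. It is known that for $g>0$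
$$\chi(\mathcal B_{k,g})\le H_k(g):=\frac{2k+1+\sqrt{4k^2-12k+16gk+1}}{2}. \tag{1}$$
For $k=4$, $g=1$ the root is $\sqrt{64-48+64+1}=9$, so $H_4(1)=(9+9)/2=9$. The nine squares show that (1) is an equality there.

How far can the two sides of (1) be apart in general? The paper "On Heawood-type problem for maps with tangencies" conjectures that for fixed $k$ the gap is at most a constant. We prove this conjecture.

**Theorem 1.** For every $k\ge 3$ there is a constant $c_k$ with $H_k(g)-\chi(\mathcal B_{k,g})\le c_k$ for all $g>0$.

**Theorem 2.** For every $k\ge 3$ there is $C_k$ such that for all $N\ge 2$ and all integers $g\ge \frac{N^2}{4k}+C_kN$ there is a map in $\mathcal B_{k,g}$ with $N$ pairwise touching regions, each region being the closure of an open disc such that these open discs are the faces of a finite graph drawn on the surface. Hence the least genus $\gamma_k(N)$ of a surface carrying a map in $\mathcal B_{k,\cdot}$ with $N$ pairwise touching regions is $\frac{N^2}{4k}+O_k(N)$. Maps of the same kind exist on all nonorientable surfaces of Euler genus $\ge\frac{N^2}{2k}+2C_kN+1$.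

Only constructions are needed for Theorem 1: a map with $N$ pairwise touching regions needs at least $N$ colors. We use these published results: the Ringel–Youngs theorem (only for $k=3$), Weil's bound for multiplicative character sums, the prime number theorem in arithmetic progressions, the classification of compact surfaces (only for the discs in Theorem 2), and inequality (1) (only for the lower bound on $\gamma_k$).

## 2. Three regions at a point: complete graphs

**Proof of Theorem 1 for $k=3$.** This step disposes of the case in which only triple points are allowed. Here $H_3(g)=\frac{7+\sqrt{1+48g}}2\ge 7$ is the larger root of $(x-3)(x-4)=12g$. Put $n=\lfloor H_3(g)\rfloor\ge7$. Then $(n-3)(n-4)\le12g$, and the Ringel–Youngs theorem says that for $n\ge3$ this inequality suffices for the complete graph $K_n$ to embed (tamely) in the surface of genus $g$. Take a regular neighborhood of $K_n$: a closed disc around each vertex and a band along each edge. Let $R_v$ be the disc at $v$ together with the adjacent half of every incident band. The closures of the components of the complement of the neighborhood are extra regions. Two regions $R_u,R_v$ touch along the middle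 arc of the band of $uv$. An interior point of a middle arc lies in two regions, an endpoint of a middle arc in two regions $R_u,R_v$ and one extra region, and every other point in at most two regions. So $\chi(\mathcal B_{3,g})\ge n>H_3(g)-1$. $\square$

**From now until Section 16, $k\ge4$.** The indices $i,j,s$ always lie in $\mathbb Z_k=\mathbb Z/k$.

## 3. Ordered pairs, faces and links

We dualize: a region becomes a vertex, and a point where $k$ regions meet becomes a $k$-gon. Two regions that are neighbors around a meeting point share a boundary arc, and this arc leads to a second meeting point. So a neighboring pair is seen from both ends of an arc, and we credit each end with one of the two ordered pairs. A non-neighboring pair is seen once and gets both credits there.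

**Definition (face, system).** A *face* on a finite set $V$ is a cyclic sequence $(x_1,\dots,x_k)$ of distinct elements of $V$. Its *steps* are the arcs $x_i\to x_{i+1}$. It *covers* all ordered pairs $(x_i,x_j)$ with $i\ne j$ except the reversed steps $(x_{i+1},x_i)$, hence $k(k-1)-k=k(k-2)$ ordered pairs. Nonadjacent pairs, the *diagonals*, are covered in both directions. A *system* on $V$ is a set of faces such that each ordered pair is covered at most once. $U$ denotes the number of ordered pairs of distinct elements that are not covered.

**Definition (links).** Suppose a face $f$ of a system has the step $x\to y$ and $(y,x)$ is covered, by $f'$ say. Then $f'\ne f$, since $f$ does not cover its reversed step. Moreover $(y,x)$ is a step of $f'$: were it a diagonal of $f'$, then $(x,y)$ would be covered by both $f$ and $f'$. A *corner* at $v$ is a face containing $v$. If $y$ is the successor of $v$ in a corner and $(y,v)$ is covered, let $\psi_v$ send this corner to the corner at $v$ of the face with step $y\to v$. This partial map is injective: the image determines $y$ as the predecessor of $v$, and only one face has the step $v\to y$. So its orbits are chains or cycles.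 Let $t_v$ be their number and $T=\sum_vt_v$.

**Example.** On $V=(\mathbb Z/3)^2$, with $e_1=(1,0)$, $e_2=(0,1)$, take for each $z\in V$ the face $(z,\,z+e_1,\,z+e_1+e_2,\,z+e_2)$; this is the dual of the nine squares. The differences along steps are $e_1,e_2,-e_1,-e_2$, and along diagonals $\pm(e_1+e_2)$ and $\pm(e_1-e_2)$. These are the eight nonzero vectors, each once, so every ordered pair is covered exactly once: $U=0$. At $v=0$ let $f_a$ be the corner with $0$ in position $a\in\{0,1,2,3\}$. The corners $f_0,f_1,f_2,f_3$ leave $0$ along $e_1,e_2,-e_1,-e_2$ and enter it along $-e_2,e_1,e_2,-e_1$. The map $\psi_0$ sends the corner leaving along $d$ to the corner entering along $-d$, so $f_0\mapsto f_3\mapsto f_2\mapsto f_1\mapsto f_0$. There is one cycle, so $t_v=1$ for every $v$.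

**What a perfect system would give.** Suppose $U=0$, $t_v=1$ for all $v$, and gluing the $F$ faces along opposite steps gives a connected closed surface. Then $F=\frac{N(N-1)}{k(k-2)}$, there are $kF/2$ edges, and
$$2-2g=N-\frac{kF}2+F=N-\frac{N(N-1)}{2k},\qquad\text{so}\qquad g=\frac{N^2-(2k+1)N+4k}{4k}. \tag{2}$$
Solving (2) for $N$ gives $N=H_k(g)$ exactly (the discriminant is $(2k+1)^2-16k+16gk=4k^2-12k+1+16gk$). For Theorem 1 we can afford to lose a term linear in $N$ in the genus. The next section shows that the loss is controlled by $U+T$.

## 4. Turning a system into a map

**Lemma 3.** If there is a system on $N\ge2$ vertices, then for every integer $g\ge\frac{N^2}{4k}+U+T+1$ there is a map in $\mathcal B_{k,g}$ with $N$ pairwise touching regions. All its regions are compact connected surfaces with nonempty boundary.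

*Proof.* **Step 1: glue the polygons.** This step produces a closed surface. Let $F$ be the number of faces. If $F=0$, let $M'$ be a sphere consisting of one unlabelled region. Otherwise take disjoint oriented $k$-gons for the faces, with corners labelled by $V$, and glue the side $x\to y$ to the side $y\to x$, matching labels, whenever both occur. Each arc is a step of at most one face, so we get a compact oriented surface $M$ with boundary, possibly disconnected. The corners meeting at a vertex of $M$ form one orbit of some $\psi_v$, so $M$ has $T$ vertices, each labelled by an element of $V$. Let $B$ be the number of boundary edges. If the side $x\to y$ is not glued, then $(y,x)$ is not a step, hence (Section 3) it is uncovered; so $B\le U$. The number of edges is $E=(kF+B)/2$. Cap the boundary circles, $b$ in number, by discs. The closed oriented surface $M'$ satisfies $\chi(M')=T-E+F+b$.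

**Step 2: regions around the vertices.** This step makes the labels of one face meet at one point. Divide each polygon into $k$ corner quadrilaterals by joining its center to the midpoints of its sides. The quadrilaterals around a vertex $p$ of $M$ form a closed disc $D_p$: they are glued in a cycle or a chain along half-edges at $p$, and no further identifications occur, because the two ends of an edge have different labels and a polygon has at most one corner at $p$. Give $D_p$ the label of $p$. Distinct $D_p,D_{p'}$ with the same label are disjoint, because the labels in a polygon are distinct and at an edge midpoint only the two end vertices of that edge are involved. The caps are extra unlabelled regions. At a polygon center $k$ regions meet. At every other point at most $3\le k$ regions meet, three only at midpoints of boundary edges (two discs and a cap).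

**Step 3: tubes.** This step makes each label one connected region and makes the missing pairs touch. For each $v$ with $t_v=0$, declare a small disc in the interior of some region to be a region labelled $v$, different such discs being disjoint. A *tube* is attached by removing two small open discs interior to regions and gluing in a cylinder compatibly with the orientation. Attach

* for each $v$ with $t_v\ge1$, $t_v-1$ tubes, each belonging wholly to label $v$, joining the $t_v$ discs $D_p$ labelled $v$ into one connected region $R_v$ (for $t_v=0$, $R_v$ is the small disc);
* for each pair $\{u,v\}$ not contained in a common face, one tube from $R_u$ to $R_v$, cut along its middle circle into a half belonging to $R_u$ and a half belonging to $R_v$.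

For a pair in no common face both ordered pairs are uncovered, so at most $T+U/2$ tubes are used. Each $R_v$ is connected, and any two touch, at a polygon center or along a tube. No point lies in more than $k$ regions. Every component of $M'$ contains a labelled region, and the labelled regions are connected and touch pairwise, so the resulting surface is connected.

**Step 4: the genus.** This step counts. Each tube lowers the Euler characteristic by $2$. For $F>0$ the genus is therefore at most
$$1-\tfrac12(T-E+F)+T+\tfrac U2\ \le\ 1+\tfrac{(k-2)F}4+\tfrac U4+\tfrac T2+\tfrac U2\ \le\ \tfrac{N^2}{4k}+U+T+1,$$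
where we used $E\le(kF+U)/2$ and $Fk(k-2)\le N^2$. For $F=0$ we have $T=0$ and the genus is at most $U/2$. Extra handles added inside a region give genus exactly $g$. All regions are compact connected surfaces. Their boundaries are nonempty because the surface is connected and there are at least two regions. $\square$

**Theorem 4.** For $k\ge4$ there is $C$ such that for every $N\ge1$ there is a system on $N$ vertices with $U+T\le CN$.

**Theorem 4 implies Theorem 1.** This step converts genus back into colors. Put $C'=C+1$. By Lemma 3, $\chi(\mathcal B_{k,g})\ge N$ whenever $N\ge2$ and $g\ge\frac{N^2}{4k}+C'N$; for $N\le1$ this is trivial. Let $N\ge0$ be the largest integer with $\frac{N^2}{4k}+C'N\le g$. Then $N+1$ exceeds the positive root of $x^2+4kC'x-4kg$, which is $-2kC'+\sqrt{4k^2C'^2+4kg}\ge2\sqrt{kg}-2kC'$. So $\chi(\mathcal B_{k,g})\ge2\sqrt{kg}-2kC'-1$. On the other hand $\sqrt{4k^2-12k+1+16gk}\le4\sqrt{gk}+2k$, so $H_k(g)\le 2\sqrt{gk}+2k+\frac12$. Hence $c_k=2k+2+2kC'$ works. $\square$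

## 5. A perfect covering over $\mathbb F_{41}$ that gives the wrong genus

The first idea for Theorem 4: let $V$ be a finite field, take a block of $k$ positions, translate it by all elements and multiply it by all elements of a subgroup $C$ of $\mathbb F_q^*$. If the differences along its covered arcs represent each coset of $C$ exactly once, every ordered pair is covered exactly once.

Try $k=4$ and $q=41$, so that $(q-1)/(k(k-2))=5$. The subgroup of order $5$ is $C=\{1,10,16,18,37\}$. Take the block $(0,1,7,6)$. Its steps have differences $1,6,-1,-6$, its diagonals $\pm7$ and $\pm5$. The cosets are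
$$\begin{aligned}C&=\{1,10,16,18,37\},& -C&=\{4,23,25,31,40\},\\ 6C&=\{6,14,17,19,26\},& -6C&=\{15,22,24,27,35\},\\ 7C&=\{3,7,13,29,30\},& -7C&=\{11,12,28,34,38\},\\ 5C&=\{5,8,9,21,39\},& -5C&=\{2,20,32,33,36\},\end{aligned}$$
and each of $1,\dots,40$ occurs once. So the $5\cdot41=205$ faces $(z,\,z+c,\,z+7c,\,z+6c)$, $z\in\mathbb F_{41}$, $c\in C$, form a system with $U=0$.

Now compute the links at $0$. A step with difference $c$ (or $6c$) at scale $c$ is returned by the step with difference $-c$ (or $-6c$), which occurs at the same scale. So $\psi_0$ never changes the scale, and there is one orbit of four corners for each $c\in C$: $t_0=5$ and $T=205$. The glued surface has $\chi=205-410+205=0$; it consists of five disjoint tori, each passing through all $41$ labels. Joining the five copies of each label takes $4\cdot41=164$ tubes, and the genus becomes $1+164=165$. The perfect value (2) for $N=41$, $k=4$ is $(1681-369+16)/16=83$.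

This is the first obstruction, and it is general. If the two blocks that meet along a side always assign it the same difference, the scale is constant along every $\psi$-orbit, so $t_v\ge|C|=(q-1)/e$ where $e$ is the index of $C$. With $N=mq$ vertices, $m$ and $e$ fixed, this gives $T\ge mq(q-1)/e$, which is quadratic in $N$. Theorem 4 needs $T=O(N)$. The way out is that along a common side the two differences need only lie in the same coset of $C$. If their ratio is $w\in C$, crossing the side multiplies the scale by $w^{\pm1}$. We shall choose the ratios so that going once around a vertex multiplies the scale by a generator of $C$; then the scales are joined into one orbit.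

There is a second obstruction. Such constructions give $N=mq$ with $q$ a prime in a fixed residue class. For arbitrary $N$ and fixed $\eta>0$, the prime number theorem in arithmetic progressions gives, for $N$ large, such a $q$ with $(1-\eta)\frac Nm\le q\le\frac Nm$. If $r$ vertices are left over and stay isolated, at least $r(N-1)$ ordered pairs are uncovered. For $r$ of order $\eta N$ that is again quadratic. So leftover vertices must be built in.

## 6. Leftover vertices and a recursion

It suffices to build the leftover vertices in so that only the pairs *among them* stay uncovered.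

**Proposition 5.** There are constants $c_1,N_0$ (depending on $k$) such that for every $N\ge N_0$ there are a system on a set $V$, $|V|=N$, and $W\subset V$, $|W|\le N/2$, such that every face has at most one vertex in $W$, at most $c_1N/2$ ordered pairs not inside $W$ are uncovered, and $T\le c_1N/2$.

**Proposition 5 implies Theorem 4.** This step fills in $W$ recursively. Let $a(N)$ be the minimum of $U+T$ over systems on $N$ vertices, $a(0)=0$. For $N<N_0$ the empty system gives $a(N)\le N(N-1)\le N_0N$. For $N\ge N_0$, add to the (outer) system of Proposition 5 an optimal (inner) system on $W$. Outer faces cover no pair inside $W$, and inner faces cover only such pairs, so no ordered pair is covered twice. For $v\notin W$ nothing changes in $\psi_v$. At $w\in W$, outer corners have successor and predecessor outside $W$ and inner corners have them inside $W$, so outer and inner orbits do not mix and are unchanged. Hence $a(N)\le c_1N+a(|W|)$. With $C=\max(N_0,2c_1)$, induction gives $a(N)\le c_1N+CN/2\le CN$. $\square$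

The rest, up to Section 15, proves Proposition 5. The vertex set will be $V=V_0\cup W$ (plus boundedly many isolated vertices), where $V_0=\mathbb F_q\times\mathcal T$ consists of $m=|\mathcal T|$ copies of a field, one for each *type* in a finite set $\mathcal T$. For each scale $c$ in a set $S\subseteq C$ that we may choose freely, $W$ contains a fixed finite number of vertices. So $|W|$ can be tuned.

## 7. Transversal designs with an extra symbol

We need a device to insert new vertices into faces without disturbing which pairs of old vertices are covered.

**Definition.** Write $[n]=\{1,\dots,n\}$. A $TD(k,n)$ is a set of $n^2$ maps ("lines") $\ell:\mathbb Z_k\to[n]$ (or to another $n$-element set) such that for $i\ne j$ and any symbols $a,a'$ exactly one line has $\ell(i)=a$, $\ell(j)=a'$. Two distinct lines then agree in at most one coordinate.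

**Example** (with $k=3$, for illustration only). The words $111,122,212,221$ form a $TD(3,2)$. The nine words of length $3$ over $\{\infty,1,2\}$, read as $\mathbb F_3$ with $\infty=0$, whose letters sum to $0$ form a $TD(3,3)$: they are $\infty\infty\infty$, $111$, $222$ and the six arrangements of $\infty,1,2$. Delete $\infty\infty\infty$. In any two coordinates, each pair of symbols from $\{1,2\}$ still occurs exactly once, just as in the first design, but now $\infty$ also occurs.

**Existence.** This step finds $n$ such that designs for $n$ and $n+1$ both exist. If $p\ge k$ is a prime power, the maps $\ell_{x,y}(i)=y+xc_i$ over the field with $p$ elements, with distinct $c_i$, form a $TD(k,p)$: prescribing two values gives a linear system in $(x,y)$ with determinant $\pm(c_i-c_j)\ne0$. The pairs $(\ell_1,\ell_2)$ of lines of a $TD(k,n_1)$ and a $TD(k,n_2)$ form a $TD(k,n_1n_2)$. Choose $2^\alpha\ge k$ and, by the Chinese remainder theorem, $n\equiv2^\alpha\pmod{2^{\alpha+1}}$ and $n\equiv1\pmod p$ for all odd primes $p<k$. The $2$-part of $n$ is $2^\alpha$, $n+1$ is odd, and no odd prime $p<k$ divides $n$ or $n+1\equiv2\pmod p$. So all maximal prime-power factors of $n$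 and of $n+1$ are at least $k$, and $TD(k,n)$ and $TD(k,n+1)$ exist.

Fix such an $n\ge2$. Let $X$ be a $TD(k,n)$ on $[n]$. Let $X^+$ be a $TD(k,n+1)$ on $[n]\cup\{\infty\}$, with symbols renamed coordinatewise so that the constant map $\infty$ is a line, and let $X^*=X^+\setminus\{\text{const }\infty\}$. Then:

* each $\ell\in X^*$ takes the value $\infty$ at most once (otherwise it agrees twice with the constant line);
* for $j\ne i$ and $a\in[n]$ exactly one $\ell\in X^*$ has $\ell(j)=\infty$, $\ell(i)=a$;
* for $i\ne i'$ and $a,a'\in[n]$ exactly one $\ell\in X^*$ has $\ell(i)=a$, $\ell(i')=a'$.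

## 8. Where a new vertex stands

Suppose a new vertex $\omega$ stands at position $j$ of a face. With the vertex at position $i$ it forms two ordered pairs, both covered unless $i=j\pm1$; then only the step direction is covered. We want every ordered pair between $\omega$ and an old vertex covered exactly once. For a fixed $i$, the new vertex can stand at the $k-1$ positions $j\ne i$, of which $j=i-1$ and $j=i+1$ give one direction each and the others give both. So position $i$ should have $k-2$ variants: one variant met exactly for $j=i\pm1$, each other variant for one $j$. This explains the set $Y_i$ below.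

**Construction.** Let $|Y_i|=k-2$ and let $e_i:\mathbb Z_k\setminus\{i\}\to Y_i$ be surjective with $e_i(i-1)=e_i(i+1)$ the only coincidence. Let $G=\prod_i\mathrm{Sym}(Y_i)$, $Q_j=\prod_{i\ne j}Y_i$ and $\mathbf c_j=(e_i(j))_{i\ne j}\in Q_j$. Each $\mathbf q\in Q_j$ equals $g\mathbf c_j$ for exactly $((k-3)!)^{k-1}(k-2)!$ elements $g\in G$: there are $(k-3)!$ choices for each component $g_i$ with $i\ne j$, and $(k-2)!$ for $g_j$. Let $\Gamma_0=\prod_iY_i\times[M_1]$ with $M_1=((k-3)!)^k$. Each $\mathbf q\in Q_j$ is the restriction of $\tau$ for exactly $(k-2)M_1=((k-3)!)^{k-1}(k-2)!$ elements $(\tau,\mu)\in\Gamma_0$. The numbers agree, so there is a bijection $\pi_j^0:G\to\Gamma_0$ such that the $\tau$-part of $\pi^0_j(g)$ restricts to $g\mathbf c_j$ off $j$.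

Put $\Omega=G\times\mathbb Z_k$, $\Gamma=\Gamma_0\times\mathbb Z_k$ and $\pi_j(g,\iota)=(\pi_j^0(g),\iota+j)$. Each $\pi_j:\Omega\to\Gamma$ is a bijection, and $\pi_j(\omega)\ne\pi_{j'}(\omega)$ for $j\ne j'$. Write $\gamma_i\in Y_i$ for the $i$-th coordinate of the $\tau$-part of $\gamma\in\Gamma$. For $\omega=(g,\iota)$ and $j\ne i$ we have $(\pi_j(\omega))_i=g_i(e_i(j))$, so:

**Property (3).** For $\omega\in\Omega$ and $i\in\mathbb Z_k$, the map $j\mapsto(\pi_j(\omega))_i$ $(j\ne i)$ is onto $Y_i$. It takes one value $y^*=y^*(\omega,i)$ exactly at $j=i-1$ and $j=i+1$, and every other value exactly once.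

**Example.** For $k=4$ let $Y_i=\{0,1\}$, $e_i(i\pm1)=1$, $e_i(i+2)=0$. Then $|G|=|\Gamma_0|=16$ and $|\Omega|=|\Gamma|=64$. For $g$ the identity, the $\tau$-part of $\pi_j(\omega)$ is $1$ at $j\pm1$ and $0$ at $j+2$; its $j$-th coordinate is unconstrained. The two elements of $G$ that differ only in $g_j$ have the same restriction, and $\pi^0_j$ gives them the two choices of that coordinate. Here $y^*(\omega,i)=1$ for all $i$.

**Definition (types, labels).** The elements of $\mathcal T=\{(i,y,a):i\in\mathbb Z_k,\ y\in Y_i,\ a\in[n]\}$ are *types*, $m=|\mathcal T|$. A *label* is a triple $(\gamma,i,a)$ with $\gamma\in\Gamma$, $i\in\mathbb Z_k$, $a\in[n]$; its type is $(i,\gamma_i,a)$. Put $w_0=|\Omega|$.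

Here is the plan for the new vertices. Each label will get a position $b_{\gamma,i,a}\in\mathbb F_q$. Each $\gamma\in\Gamma$ is a *gadget*: it has one block for each line $\ell\in X$, with the labels $(\gamma,i,\ell(i))$, $i\in\mathbb Z_k$, in cyclic order. At chosen scales $c$ we use the lines of $X^*$ instead of those of $X$, and a symbol $\infty$ at position $j$ of gadget $\gamma$ is the new vertex $(\omega,c)$ with $\pi_j(\omega)=\gamma$.

## 9. Linear forms in prescribed cosets

Positions will be found by prescribing the cosets of many linear forms at once. The following lemma makes this possible as soon as the forms are pairwise non-proportional.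

**Lemma 6.** Given $e\ge2$, $h\ge1$, $h'\ge0$, there is $q_0$ such that for primes $q>q_0$ with $e\mid q-1$, and $C\le\mathbb F_q^*$ of index $e$, the following holds. If $L_1,\dots,L_h$ are pairwise non-proportional nonzero linear forms and $L'_1,\dots,L'_{h'}$ nonzero linear forms on a finite-dimensional $\mathbb F_q$-space $\mathcal V$, and $K_i\in\mathbb F_q^*/C$, then some $x\in\mathcal V$ has $L_i(x)\in K_i$ for all $i$ and $L_j'(x)\ne0$ for all $j$.

*Proof.* **Step 1: a good line in $\mathcal V$.** This step reduces to one variable. The polynomial
$$\prod_iL_i(v)\prod_jL'_j(v)\prod_{i<j}\bigl(L_i(u)L_j(v)-L_j(u)L_i(v)\bigr)$$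
in $(u,v)\in\mathcal V^2$ is nonzero, because every factor is. Its degree is bounded in terms of $h,h'$. A nonzero polynomial of degree less than $q$ does not vanish at all $\mathbb F_q$-points, so for $q$ large it is nonzero at some $(u,v)$. Then $L_i(u+\xi v)=L_i(v)(\xi+\theta_i)$ for $\xi\in\mathbb F_q$, with distinct $\theta_i=L_i(u)/L_i(v)$.

**Step 2: count the good $\xi$.** The characters of $\mathbb F_q^*$ trivial on $C$ are the powers of one character $\chi$ of order $e$, and the indicator function of $K_i$ on $\mathbb F_q^*$ is $x\mapsto\frac1e\sum_{a=0}^{e-1}\overline{\chi^a(K_i)}\,\chi^a(x)$. Multiply these over $i$ and sum over $\xi\notin\{-\theta_1,\dots,-\theta_h\}$. The tuple $a=(0,\dots,0)$ contributes $e^{-h}(q-h)$. Every other tuple has a coefficient of absolute value $e^{-h}$ and a sum which, up to at most $h$ terms of absolute value at most $1$, is $\sum_{\xi\in\mathbb F_q}\chi(d\,f(\xi))$ with a constant $d\neq 0$ and $f=\prod(\xi+\theta_i)^{a_i}$, where $0\le a_i<e$ are not all zero. Such a monic $f$ is not an $e$-th power and has at most $h$ distinct roots, so by Weil's bound (Lidl–Niederreiter, *Finite Fields*, Theorem 5.41) the full sum is at most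 $(h-1)\sqrt q$ in absolute value. There are fewer than $e^h$ such tuples, so at least
$$e^{-h}(q-h)-h\sqrt q-h$$
values $\xi$ satisfy all coset conditions. Since $L_j'(v)\ne0$, each $L'_j(u+\xi v)$ vanishes for only one $\xi$. For $q$ large some $\xi$ remains. $\square$

## 10. The bead

We now design the family of blocks from which faces are made. Two blocks that share a side will assign it differences in the same coset, with a controlled ratio.

**Why a mirror image is not enough.** The simplest closed family is a block $\lambda$ on $v_0,\dots,v_{k-1}$ with differences $d_s$ from $v_s$ to $v_{s+1}$, and a reversed block $\bar\lambda$ that assigns the same sides the differences $\omega_sd_s$, $\omega_s\in C$, with $\sum_s\omega_sd_s=0$. Going around $v_s$, from $\lambda$ through $\bar\lambda$ and back, changes the scale $c$ first to $c/\omega_s$ and then to $c\,\omega_{s-1}/\omega_s$; so we want $\omega_{s-1}\ne\omega_s$. Now try this in a gadget, with the same $\omega_s$ for every line. There $d_s=b_{\gamma,s+1,\ell(s+1)}-b_{\gamma,s,\ell(s)}$, and the closing condition reads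
$$\sum_s(\omega_{s-1}-\omega_s)\,b_{\gamma,s,\ell(s)}=0\qquad\text{for all }\ell\in X.$$
Sum it over the $n$ lines with $\ell(s)=a$. Each symbol at each other position occurs once, so we get $n(\omega_{s-1}-\omega_s)b_{\gamma,s,a}+(\text{a term independent of }a)=0$. For $q>n$ it follows that $b_{\gamma,s,a}$ does not depend on $a$. Then the form $d_s$ is the same for all $n^2$ lines, so these cosets cannot be prescribed independently, and Lemma 6 does not apply. The bead avoids this: $\lambda$ keeps free differences and is glued *without* twist to intermediate blocks, and the twists are placed on extra vertices.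

**Exponents.** Let $\kappa_r=2(r-1)$ for $1\le r\le k-2$ and $\kappa_{k-1}=1$. So $\kappa_1=0$, and the differences $\kappa_{r+1}-\kappa_r$ are $2$ or $7-2k$, hence nonzero and of absolute value at most $2k$.

**Definition (bead).** The *bead* has vertex set $\mathsf B=\{v_s\}\cup\{x_{s,r}:1\le r\le k-2\}$, $s\in\mathbb Z_k$. Put $x_{s,0}=v_s$ and $x_{s,k-1}=v_{s+1}$. It has $2k+2$ *blocks*, cyclic sequences of length $k$ given by their steps:

* $\lambda$: $v_s\to v_{s+1}$ for all $s$; $\bar\lambda$: $v_{s+1}\to v_s$ for all $s$;
* $\beta_s$: $x_{s,r-1}\to x_{s,r}$ $(1\le r\le k-1)$ and $v_{s+1}\to v_s$;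
* $\bar\beta_s$: $x_{s,r}\to x_{s,r-1}$ $(1\le r\le k-1)$ and $v_s\to v_{s+1}$.

Every step is paired with a reversed step of another block: *$D$-edges* ($\lambda|\beta_s$, on $v_sv_{s+1}$), *$\bar D$-edges* ($\bar\beta_s|\bar\lambda$, on $v_sv_{s+1}$), *$A$-edges* ($\beta_s|\bar\beta_s$, on $x_{s,r-1}x_{s,r}$). An *item* of the bead is a $D$-, $\bar D$- or $A$-edge, or a diagonal of one of its blocks. Let $I$ be the number of items. Each item has two ends $x\ne x'$ and comprises exactly two covered arcs, one from $x$ to $x'$ and one from $x'$ to $x$: for an edge they are steps of the two blocks, for a diagonal both lie in the same block. Every covered arc of every block belongs to exactly one item.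

**Example.** For $k=4$: $(\kappa_1,\kappa_2,\kappa_3)=(0,2,1)$, $|\mathsf B|=12$, ten blocks. There are $4+4+12$ edge items and $10\cdot2$ diagonals, so $I=40$. This agrees with $10\cdot k(k-2)=80=2I$ covered arcs.

**The numbers $M$, $e$ and the prime $q$.** This paragraph arranges that small powers of a generator of $C$ are generators. Let $P$ be the product of all primes $\le2k$. Fix an integer $M\ge|\Gamma|n^2$ with $P\mid M$ and put
$$e:=2M\,I\,m^{|\mathsf B|-2}. \tag{4}$$
Let $q$ be a prime with $q\equiv1+e\pmod{eP}$ and $q>1+e$. (As $P\mid e$, $\gcd(1+e,eP)=1$, so the residue class is admissible.) Let $C\le\mathbb F_q^*$ have index $e$. Then $|C|=(q-1)/e\equiv1\pmod P$ and $|C|>1$. So $|C|$ is odd, hence $-1\notin C$, and $|C|$ is coprime to every nonzero integer of absolute value $\le2k$. Let $R$ generate $C$. Then $R^x$ generates $C$ for every integer $x$ with $1\le|x|\le2k$. Put $w_r=R^{-\kappa_r}\in C$; thus $w_r\ne w_{r+1}$.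

**Realization.** This paragraph turns a bead into positions in $\mathbb F_q$. Given $A_{s,r}\in\mathbb F_q$ $(s\in\mathbb Z_k,\ 1\le r\le k-1)$ with
$$\sum_{s,r}A_{s,r}=0,\qquad\sum_{s,r}w_rA_{s,r}=0, \tag{5}$$
put $D_s=\sum_rA_{s,r}$, $\bar D_s=\sum_rw_rA_{s,r}$. Each block gets a position function $b$ on its vertices, up to translation:

* on $\lambda$: $b(v_{s+1})-b(v_s)=D_s$; on $\bar\lambda$: $b(v_{s+1})-b(v_s)=\bar D_s$;
* on $\beta_s$: $b(x_{s,r})-b(x_{s,r-1})=A_{s,r}$; on $\bar\beta_s$: $b(x_{s,r})-b(x_{s,r-1})=w_rA_{s,r}$.

By (5), $\sum D_s=\sum\bar D_s=0$, so $\lambda$ and $\bar\lambda$ are consistent. The two blocks at a $D$- or $\bar D$-edge assign it the same difference, since $b(v_{s+1})-b(v_s)$ is $D_s$ on $\beta_s$ and $\bar D_s$ on $\bar\beta_s$. At an $A$-edge the differences are $A_{s,r}$ and $w_rA_{s,r}$, in the same coset of $C$ if nonzero. So each item $\iota$, oriented from one end to the other, has a linear form $L_\iota$, the difference of positions, well defined up to a factor in $C$: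

1. $A$-edges: $A_{s,r}$;
2. diagonals of $\beta_s$: $\sum_{\rho\in(r,r']}A_{s,\rho}$, and of $\bar\beta_s$: $\sum_{\rho\in(r,r']}w_\rho A_{s,\rho}$, with $0\le r<r'\le k-1$, $2\le r'-r\le k-2$;
3. $D$- and $\bar D$-edges: $D_s$ and $\bar D_s$;
4. diagonals of $\lambda$ and $\bar\lambda$: $\pm\sum_{s\in J}D_s$ and $\pm\sum_{s\in J}\bar D_s$, where $J\subset\mathbb Z_k$ is a cyclic interval with $2\le|J|\le k/2$.

In kind 4, a nonadjacent pair of $v$'s determines two complementary intervals; choose one of size at most $k/2$, the same for $\lambda$ and $\bar\lambda$. An interval and its complement determine the same pair, so two chosen intervals are never complementary, and different pairs have different intervals.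

**The collection of beads.** Let $\mathfrak B$ be a finite collection of typed beads in which every type assignment $\theta:\mathsf B\to\mathcal T$ occurs exactly $M$ times. Since $M\ge|\Gamma|n^2$, we may designate distinct members as *gadget beads*, one for each $(\gamma,\ell)\in\Gamma\times X$, with $\theta(v_s)=(s,\gamma_s,\ell(s))$, the type of the label $(\gamma,s,\ell(s))$, and $\theta(x_{s,r})$ a fixed type. The other beads are *ordinary*.

**The parameter space.** Each ordinary bead has its own variables $A_{s,r}$ with the two constraints (5); call this space $V_{\rm bead}$. For each $\gamma\in\Gamma$ there are variables $b_{\gamma,i,a}$ and, for each $\ell\in X$, variables $A^\ell_{s,r}$, with the constraints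
$$\sum_rA^\ell_{s,r}=b_{\gamma,s+1,\ell(s+1)}-b_{\gamma,s,\ell(s)}\quad(s\in\mathbb Z_k),\qquad\sum_{s,r}w_rA^\ell_{s,r}=0; \tag{6}$$
call this space $V_\gamma$. By telescoping, (6) implies $\sum A^\ell_{s,r}=0$, so (5) holds. The block $\lambda$ of bead $(\gamma,\ell)$ is positioned by $b(v_s)=b_{\gamma,s,\ell(s)}$. Let $\mathcal V$ be the direct sum of all these spaces.

In free variables $A_{s,r}$, consider the functionals $u_s=\sum_rA_{s,r}$ $(s\in\mathbb Z_k)$ and $w=\sum_{s,r}w_rA_{s,r}$. If $\sum_s\gamma_su_s+\delta w=0$, then $\gamma_s+\delta w_r=0$ for all $s,r$. As $(w_r)$ is nonconstant, $\delta=0$ and all $\gamma_s=0$. So $u_0,\dots,u_{k-1},w$ are linearly independent. Hence for arbitrary values of the $b_{\gamma,i,a}$ the equations (6) can be solved, that is,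
$$\text{the }b_{\gamma,i,a}\text{ are linearly independent forms on }\mathcal V. \tag{7}$$

## 11. The forms of all items are pairwise non-proportional

**Lemma 7.** The forms $L_\iota$ of all items of all beads of $\mathfrak B$ are nonzero and pairwise non-proportional on $\mathcal V$.

*Proof.* For items in different direct summands it suffices that each form is nonzero. This follows from the cases below by taking $\beta=0$.

**Step 1: two items of one bead as functionals.** This step prepares all cases. Call $\{s\}\times\{1,\dots,k-1\}$ the $s$-th row. Let $h\ne h'$ be items of one bead, considered as functionals in free variables $A_{s,r}$. Each touches one row, or the rows of some chosen $J$ with $|J|\le k/2$. Since $k\ge4$ we have $2<k$ and $1+k/2<k$, and two chosen intervals cover $\mathbb Z_k$ only if they are complementary, which never happens. So some row is touched by neither. Hence if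
$$\alpha h+\beta h'=\sum_s\gamma_su_s+\delta w, \tag{8}$$
then on an untouched row $\gamma_s+\delta w_r=0$ for all $r$; as $(w_r)$ is nonconstant, $\delta=0$, and $\gamma_s=0$ on every untouched row.

Moreover $h,h'$ are linearly independent as functionals. This is clear if their supports differ. If the supports coincide, the list of kinds shows that one is unweighted and the other weighted by the $w_r$ (diagonals of $\beta_s$ and $\bar\beta_s$ with the same ends, or $D_s$ and $\bar D_s$, or the two diagonals with the same $J$), and the support contains two consecutive $(s,r),(s,r+1)$. Since $w_r\ne w_{r+1}$, they are independent.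

**Step 2: an ordinary bead.** If $\alpha h+\beta h'=0$ on $V_{\rm bead}$, then $\alpha h+\beta h'$ is a combination of the two functionals in (5), which is (8) with all $\gamma_s$ equal. By Step 1, $\delta=0$ and all $\gamma_s=0$. So $\alpha h+\beta h'=0$ as a functional and $\alpha=\beta=0$.

**Step 3: $V_\gamma$, same line $\ell$.** If $\alpha h+\beta h'=0$ on $V_\gamma$, then $\alpha h+\beta h'$ equals a combination of the defining constraints (6), over all lines, as a functional in the free variables $b$ and $A$. For the lines other than $\ell$ all coefficients vanish, by the independence of the $u_s$ and $w$. For $\ell$ we get (8) from the $A^\ell$-part, and from the $b$-part $\sum_s\gamma_s(b_{\gamma,s+1,\ell(s+1)}-b_{\gamma,s,\ell(s)})=0$ identically. The $b_{\gamma,s,\ell(s)}$ are $k$ different variables, so $\gamma_{s-1}=\gamma_s$ for all $s$: all $\gamma_s$ are equal. We conclude as in Step 2.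

**Step 4: $V_\gamma$, different lines $\ell\ne\ell'$.** Let $h$ be an item of bead $(\gamma,\ell)$, $h'$ an item of bead $(\gamma,\ell')$, and $\alpha h+\beta h'=0$ on $V_\gamma$. Comparing $A^\ell$-coefficients gives $\alpha h=\sum_s\gamma_su_s+\delta w$. A row not touched by $h$ gives $\delta=0$, so $\alpha h=\sum_s\gamma_su_s$. If $\alpha=0$, all $\gamma_s$ vanish. If $\alpha\ne0$, then $h$ has constant coefficients on every row. Items of kinds 1 and 2 have as support a nonempty proper subset of a row, and $\bar D_s$, $\sum_J\bar D_s$ are nonconstant on a row. So $h=\pm D_s$ or $\pm\sum_JD_s$, the coefficients $\gamma_s$ are $\pm\alpha$ (one sign) on an interval of rows and $0$ elsewhere, and the $b$-part contributed by $\ell$ is, up to sign, $\alpha(b_y-b_x)$ for two different labels $x,y$ on $\ell$. Likewise for $h',\ell',\beta$. Comparing $b$-coefficients,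
$$\pm\alpha(b_y-b_x)\pm\beta(b_{y'}-b_{x'})=0$$
identically, a term being absent if its coefficient is $0$. Two lines share at most one label, so each of $\{x,y\}$, $\{x',y'\}$ contains a label not in the other. Hence $\alpha=\beta=0$. $\square$

## 12. Prescribing the cosets

**Step 1: cosets for items.** This step arranges exact covering of $V_0$. An item with end types $t,t'$ and form $L$ (oriented $t\to t'$) accounts for exactly one arc class $(t\to t',[L])$ and one arc class $(t'\to t,[-L])$, where $[\,\cdot\,]$ denotes the coset mod $C$. Because every $\theta$ occurs $M$ times, the number of items with end types $t\ne t'$ is $M\cdot I\cdot2m^{|\mathsf B|-2}=e$, and the number of items with both ends of type $t$ is $MIm^{|\mathsf B|-2}=e/2$. For $t\ne t'$, assign the $e$ items, oriented $t\to t'$, bijectively to the $e$ elements of $\mathbb F_q^*/C$. For $t=t'$, assign the $e/2$ items bijectively to the $e/2$ pairs $\{K,-K\}$ (here $K\ne-K$ since $-1\notin C$), choosing one coset of each pair for the oriented item. Then for all $t,t'$, equal or not, every coset occurs for exactly one arc $t\to t'$.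

**Step 2: forms that must not vanish.** This step prepares the links at new vertices. For $\omega\in\Omega$ let
$$J_\omega=\{(j,\ell):j\in\mathbb Z_k,\ \ell\in X^*,\ \ell(j)=\infty\},\qquad|J_\omega|=kn.$$
Let $\varphi(j,\ell)=(j+2,\ell')$, where $\ell'\in X^*$, $\ell'(j+2)=\infty$ and $\ell'(j+1)=\ell(j+1)\in[n]$. This is a permutation of $J_\omega$, since $\ell$ is recovered from $\ell(j)=\infty$ and $\ell(j+1)=\ell'(j+1)$. For each cycle $Z$ of $\varphi$ put
$$B_{\omega,Z}=\sum_{(j,\ell)\in Z}\bigl(b_{\pi_j(\omega),\,j+1,\,\ell(j+1)}-b_{\pi_{j+2}(\omega),\,j+1,\,\ell(j+1)}\bigr).$$
Positive terms involve gadget $\pi_j(\omega)$ at position $j+1$. Negative terms involve gadget $\pi_{j'}(\omega)$ at position $j'-1$, with $j'=j+2$. The $\pi_j(\omega)$ are distinct for distinct $j$, and $j+1\ne j-1$, so no positive term involves the same variable as a negative one. The positive terms are distinct variables, as $(j,\ell(j+1))$ determines $(j,\ell)$. By (7), $B_{\omega,Z}$ is a nonzero form on $\mathcal V$.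

**Step 3: fix a point.** By Lemmas 6 and 7, for $q$ sufficiently large in terms of $k$ and the fixed choices (which depend on $k$ only; the numbers of forms and $e$ do not depend on $q$) we may fix a point of $\mathcal V$ such that every item has its prescribed coset and all $B_{\omega,Z}\ne0$. In particular all positions within a block are distinct, since any two vertices of a block are the ends of an item.

## 13. The faces, and each ordered pair covered once

Let $S\subseteq C$. The vertices are $V_0=\mathbb F_q\times\mathcal T$ and $W=\Omega\times S$. The faces are:

* **(F1)** for every block of every bead except the blocks $\lambda$ of gadget beads, all $c\in C$, $z\in\mathbb F_q$: the face with vertices $(z+c\,b(x),\theta(x))$, in the cyclic order of the block;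
* **(F2)** for $\gamma\in\Gamma$, $\ell\in X$, $c\in C\setminus S$, $z\in\mathbb F_q$: the face with $i$-th vertex $(z+c\,b_{\gamma,i,\ell(i)},\,(i,\gamma_i,\ell(i)))$, $i\in\mathbb Z_k$ (the block $\lambda$ of bead $(\gamma,\ell)$ at scale $c$);
* **(F3)** for $\gamma\in\Gamma$, $\ell\in X^*$, $c\in S$, $z\in\mathbb F_q$: the same, except that if $\ell(j)=\infty$ the $j$-th vertex is $(\pi_j^{-1}(\gamma),c)\in W$.

All faces have distinct vertices: in (F1) positions are distinct, in (F2) and (F3) the types at different positions differ. Each face has at most one vertex in $W$.

**Step 1: pairs inside $V_0$.** If $S=\emptyset$, a covered arc $(x,x')$ of a block covers, over all scales and translations, all ordered pairs $((p,\theta(x)),(p',\theta(x')))$ with $p'-p\in C(b(x')-b(x))$, each once. By Step 1 of Section 12, every ordered pair with $p\ne p'$ is covered exactly once. For general $S$, fix $\gamma$ and $c$. Both $X$ and $X^*$ cover, with all translations, exactly the arcs from label $(\gamma,i,a)$ to label $(\gamma,i',a')$ with $i'\ne i,\,i-1$, each by exactly one line. So replacing $X$ by $X^*$ at the scales $c\in S$ changes neither the covered pairs inside $V_0$ nor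 their multiplicities.

**Step 2: pairs between $W$ and $V_0$.** Take $(\omega,c)\in W$ and $(p,t)\in V_0$, $t=(i,y,a)$, abbreviated $\omega$ and $p$. Faces containing both are (F3)-faces at scale $c$. If $\omega$ stands at position $j$, the gadget is $\pi_j(\omega)$, and $(p,t)$ stands at position $i\ne j$, so $(\pi_j(\omega))_i=y$. For each such $j$ there is exactly one face: the line is determined by $\ell(j)=\infty$, $\ell(i)=a$, and the translation is unique. It covers $\omega\to p$ unless $i=j-1$, and $p\to\omega$ unless $j=i-1$. By (3):

* if $y\ne y^*(\omega,i)$, there is one such $j$, and $j\ne i\pm1$, so both arcs are covered once;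
* if $y=y^*(\omega,i)$, then $j=i-1$ gives exactly the arc $\omega\to p$, as a step, and $j=i+1$ gives exactly the arc $p\to\omega$, as a step.

So all ordered pairs between $W$ and $V_0$ are covered exactly once. Pairs inside $W$ are not covered. The only other uncovered pairs are those with equal first coordinate in $V_0$, namely $qm(m-1)$ of them. In particular we have a system.

## 14. Links at the vertices of $V_0$

The goal is a bound on $t_v$ that does not depend on $q$. Translations of the first coordinate of $V_0$, fixing $W$, preserve the system, so consider $v=(0,t)$.

**Step 1: how the scale changes across an edge.** A triple (bead, block, $x$) with $\theta(x)=t$, the block not being the $\lambda$ of a gadget bead, contributes one corner for each $c\in C$; denote it (block at $x$; $c$), or just (block; $c$). If a step belonging to an item leaves $(0,t)$, the reversed pair is covered exactly once, by the partner step of the same item, and equality of the differences determines the new scale. Crossing a $D$- or $\bar D$-edge leaves $c$ unchanged. Crossing the $A$-edge $(s,r)$ from $\beta_s$ to $\bar\beta_s$ we have $cA_{s,r}=c'w_rA_{s,r}$, so $c'=cR^{\kappa_r}$; crossing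 from $\bar\beta_s$ to $\beta_s$, $c'=cR^{-\kappa_r}$.

**Step 2: the vertices $x_{s,r}$, $1\le r\le k-2$, of any bead.** This step shows that each contributes one orbit. In $\beta_s$ the successor of $x_{s,r}$ is $x_{s,r+1}$, in $\bar\beta_s$ it is $x_{s,r-1}$. So
$$(\beta_s;c)\ \xrightarrow{A_{s,r+1}}\ (\bar\beta_s;cR^{\kappa_{r+1}})\ \xrightarrow{A_{s,r}}\ (\beta_s;cR^{\kappa_{r+1}-\kappa_r}).$$
The exponent $\kappa_{r+1}-\kappa_r$ is nonzero with absolute value $\le2k$, so $R^{\kappa_{r+1}-\kappa_r}$ generates $C$, and all these corners form one $\psi$-cycle.

**Step 3: the vertices $v_s$.** This step follows the link once around. The successor of $v_s$ is $v_{s+1}$ in $\lambda$, $x_{s,1}$ in $\beta_s$, $v_{s+1}$ in $\bar\beta_s$, $v_{s-1}$ in $\bar\lambda$, $x_{s-1,k-2}$ in $\bar\beta_{s-1}$ and $v_{s-1}$ in $\beta_{s-1}$. Hence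
$$(\lambda;c)\xrightarrow{D_s}(\beta_s;c)\xrightarrow{A_{s,1}}(\bar\beta_s;c)\xrightarrow{\bar D_s}(\bar\lambda;c)\xrightarrow{\bar D_{s-1}}(\bar\beta_{s-1};c)\xrightarrow{A_{s-1,k-1}}(\beta_{s-1};cR^{-1})\xrightarrow{D_{s-1}}(\lambda;cR^{-1}), \tag{9}$$
because $\kappa_1=0$ and $\kappa_{k-1}=1$. For an ordinary bead all corners at $v_s$ therefore form one cycle.

**Step 4: strands of gadget beads.** Here the block $\lambda$ has been replaced by (F2)- and (F3)-faces, and we must follow the link through them. Let $\Sigma_t$ be the set of *strands* $\sigma=(\gamma,\ell,s)$, $\ell\in X$, such that the label $(\gamma,s,\ell(s))$ has type $t$. The *out-end* $(\sigma,c)$ is the step from label $(\gamma,s,\ell(s))$ to label $(\gamma,s+1,\ell(s+1))$ at scale $c$, leaving $(0,t)$. The *in-end* $(\sigma,c)$ is the step from $(\gamma,s-1,\ell(s-1))$ to $(\gamma,s,\ell(s))$ at scale $c$, entering $(0,t)$. A pair of labels $(\gamma,s,a),(\gamma,s+1,a')$ determines a line of $X$, so steps between labels at adjacent positions correspond bijectively to strands, whether they lie in (F2)-faces (if $c\notin S$) or in (F3)-faces (if $c\in S$). By (9), leaving by the out-end $(\sigma,c)$ one traverses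 the (F1)-corners $\beta_s,\bar\beta_s,\bar\lambda,\bar\beta_{s-1},\beta_{s-1}$ of bead $(\gamma,\ell)$ and arrives by the in-end $(\sigma,c')$, $c'=cR^{-1}$.

* If $c'\notin S$, one is in the (F2)-face of $\ell$ and leaves by the out-end $(\sigma,c')$.
* If $c'\in S$, one is in the (F3)-face of the line $\ell'\in X^*$ with $\ell'(s-1)=\ell(s-1)$, $\ell'(s)=\ell(s)=:a$. If $\ell'(s+1)\ne\infty$, one leaves by the out-end, at scale $c'$, of the strand determined by $(\gamma,s,a)$ and $(\gamma,s+1,\ell'(s+1))$. If $\ell'(s+1)=\infty$, the successor is $(\omega,c')$ with $\gamma=\pi_{s+1}(\omega)$, and the next corner is in the face with step $(\omega,c')\to(0,t)$. Apply Step 2 of Section 13 with $i=s$. Since $j=i+1$ occurs, $t=(s,y,a)$ has $y=y^*(\omega,s)$. So this face is in gadget $\pi_{s-1}(\omega)$, at scale $c'$, with the line $\ell^*\in X^*$ satisfying $\ell^*(s-1)=\infty$, $\ell^*(s)=a$. Then $\ell^*(s+1)\ne\infty$, so one leaves by an out-end, at scale $c'$, of a strand of $\Sigma_t$.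

So for $c'\in S$ one leaves by the out-end $(\nu_t(\sigma),c')$, where $\nu_t:\Sigma_t\to\Sigma_t$ does not depend on $c'$.

**Step 5: counting orbits.** Following $\psi$, one passes from out-end $(\sigma,c)$ to out-end $(\sigma\text{ or }\nu_t(\sigma),\,cR^{-1})$, and so on without end. As $R$ generates $C$, every $\psi$-orbit containing a corner with an out-end contains a corner with an out-end at scale $1$. There are $|\Sigma_t|$ out-ends at scale $1$, so there are at most $|\Sigma_t|$ such orbits. They contain all corners in question: a corner of an (F2)- or (F3)-face at $(0,t)$ either has an out-end, or its successor is in $W$ and, by the last argument in Step 4, it is followed by a corner with an out-end; and every (F1)-corner at a vertex $v_s$ of a gadget bead lies on the path starting from an out-end. Now $|\Sigma_t|$ is the number of pairs (gadget bead, $v_s$) of type $t$, and every other pair (bead, vertex) of type $t$ contributes one orbit by Steps 2 and 3. Hence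
$$t_{(0,t)}\le c_2:=|\mathfrak B|\,|\mathsf B|,$$
a constant depending only on $k$.

## 15. Links at the vertices of $W$, and the choice of the prime

**Step 1: links at $(\omega,c)$.** Here each link would again split into about $q$ orbits if the sums $B_{\omega,Z}$ vanished. The corners at $(\omega,c)$ are indexed by $((j,\ell),z)\in J_\omega\times\mathbb F_q$: gadget $\pi_j(\omega)$, line $\ell$, translation $z$. The successor is the label $(\pi_j(\omega),j+1,a)$, $a=\ell(j+1)$, at position $z+c\,b_{\pi_j(\omega),j+1,a}$. Apply Step 2 of Section 13 with $i=j+1$: the position $j=i-1$ occurs, so the value is $y^*(\omega,i)$, and the step from this vertex to $(\omega,c)$ comes from $i+1=j+2$. It lies in gadget $\pi_{j+2}(\omega)$, with the line $\ell'$ satisfying $\ell'(j+2)=\infty$, $\ell'(j+1)=a$. Equating positions,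
$$\psi\bigl((j,\ell),z\bigr)=\bigl(\varphi(j,\ell),\ z+c\,(b_{\pi_j(\omega),j+1,a}-b_{\pi_{j+2}(\omega),j+1,a})\bigr).$$
For each cycle $Z$ of $\varphi$, $\psi^{|Z|}$ acts on each copy of $\mathbb F_q$ over $Z$ as translation by $cB_{\omega,Z}\ne0$, which is transitive because $q$ is prime. So $t_{(\omega,c)}$ is the number of cycles of $\varphi$, and $t_{(\omega,c)}\le kn$.

**Step 2: proof of Proposition 5.** It remains to hit every $N$. Let $\eta=\min\bigl(\tfrac12,\tfrac{w_0}{4me}\bigr)$. For $N$ large, the prime number theorem in arithmetic progressions gives a prime $q\equiv1+e\pmod{eP}$ with $(1-\eta)\frac Nm\le q\le\frac Nm$, and $q$ is as large as required in Sections 10 and 12. Since $q\ge N/(2m)$, we have $q-1\ge N/(4m)$ for $N\ge4m$, and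
$$0\le N-qm\le\eta N\le\frac{w_0}{4me}N\le\frac{w_0}e(q-1)=w_0|C|.$$
Write $N-qm=w_0\sigma+\rho$ with $0\le\rho<w_0$ and $0\le\sigma\le|C|$. Choose $S\subseteq C$ with $|S|=\sigma$ and take the system of Section 13 together with $\rho$ additional isolated vertices, not in $W$. Then $|V|=qm+w_0\sigma+\rho=N$ and $|W|=w_0\sigma\le\eta N\le N/2$. Every face has at most one vertex in $W$. The uncovered ordered pairs not inside $W$ number at most $qm(m-1)+2w_0N\le(m+2w_0)N$. Finally $T\le c_2qm+kn|W|\le(c_2+kn)N$. So Proposition 5 holds with $c_1=2\max(m+2w_0,\,c_2+kn)$. $\square$

This proves Theorem 4, and with Section 4 and the case $k=3$ in Section 2 it proves **Theorem 1**. $\blacksquare$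

## 16. Disc regions, sharpness, and nonorientable surfaces

We now prove Theorem 2, for all $k\ge3$.

**Step 1: existence.** This step collects the maps we have. For $k\ge4$, Theorem 4 and Lemma 3 give, for all $N\ge2$ and integers $g\ge\frac{N^2}{4k}+(C+1)N$, a map in $\mathcal B_{k,g}$ with $N$ pairwise touching regions. For $k=3$: if $N\ge3$ and $g\ge N^2/12$, then $(N-3)(N-4)\le N^2\le12g$, so $K_N$ embeds in the surface of genus $g$; and $K_2$ embeds in every surface. The neighborhood construction of Section 2 applies. In all cases the regions are compact connected surfaces with nonempty boundary, and the boundaries form a finite graph.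

**Step 2: discs.** This step makes every region the closure of an open disc. Let $Q$ be a region. By the classification of compact surfaces, $Q$ is homeomorphic to a closed disc with finitely many disjoint bands attached along its boundary. Cutting $Q$ along the cocores of the bands, which are disjoint arcs with ends on $\partial Q$, leaves a disc. Hence $Q\setminus\partial Q$ minus these arcs is an open disc whose closure is $Q$. Do this in every region and add the arcs to the boundary graph. The faces of the new graph are open discs, one per region, with the same closures as before. So neither touching nor the number of regions at any point changes.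

**Step 3: the lower bound on $\gamma_k$.** Suppose a map in $\mathcal B_{k,g}$, $g>0$, has $N$ pairwise touching regions. Then $N\le\chi(\mathcal B_{k,g})\le H_k(g)$ by (1). If $2N\ge2k+1$, this gives $(2N-2k-1)^2\le4k^2-12k+1+16gk$, that is,
$$g\ge\frac{N^2-(2k+1)N+4k}{4k}.$$
If $2N<2k+1$, then $N$ is bounded in terms of $k$ and nothing needs proof. A map on the sphere yields a map on the torus by adding a handle inside a region, so on the sphere $N\le H_k(1)$, and again $N$ is bounded. Together with Step 1, $\gamma_k(N)=\frac{N^2}{4k}+O_k(N)$. Likewise, since $H_k(g)=2\sqrt{kg}+O_k(1)$, Theorem 1 and (1) give $\chi(\mathcal B_{k,g})=2\sqrt{kg}+O_k(1)$.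

**Step 4: nonorientable surfaces.** This step trades handles for crosscaps. Let $C_k\ge0$ be the constant from Step 1, put $g_0=\lceil N^2/(4k)+C_kN\rceil$ and insert $c\ge1$ crosscaps inside a region of the orientable map of genus $g_0$ from Step 1. This gives maps with $N$ pairwise touching regions and at most $k$ regions at each point on every nonorientable surface of Euler genus $2g_0+c$, that is, on all of Euler genus $\ge2g_0+1$. Here
$$2g_0+1\le\frac{N^2}{2k}+2C_kN+3\le\frac{N^2}{2k}+2(C_k+1)N+1.$$
The cutting argument of Step 2 applies to nonorientable regions as well: they too are discs with bands. Replacing $C_k$ by $C_k+1$, which keeps Step 1 valid, gives the stated bound. This proves **Theorem 2**. $\blacksquare$
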